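
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Fast growth of algebraic closure in stable $\omega$-categorical graphs}


\begin{abstract}
For an $\omega$-categorical structure $M$ let $g_M(k)$ be the largest size of the algebraic closure of a $k$-element subset. We show that for every function $f$ there is a countable $\omega$-categorical graph $M$ with stable theory such that $g_M(k)\ge f(k)$ for all $k\ge 1$. The graph comes from a Hrushovski-type amalgamation in which the weight $\alpha$ of an edge is a Liouville-type number, chosen together with a slowly growing control function. We also show that stability cannot be strengthened to $\omega$-stability: in an $\omega$-categorical $\omega$-stable structure $g_M$ is at most exponential.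
\end{abstract}

\section{The question and the results}

Languages are countable. Let $M$ be a countably infinite structure. It is \emph{$\omega$-categorical} if every countable model of $Th(M)$ is isomorphic to $M$; equivalently (Engeler, Ryll-Nardzewski, Svenonius), $\mathrm{Aut}(M)$ has finitely many orbits on $M^n$ for every $n\ge1$. The \emph{algebraic closure} $\mathrm{acl}(X)$ of a set $X$ is the union of the finite sets definable with parameters from $X$.

Let $M$ be $\omega$-categorical and $X\subseteq M$ finite. Then $\mathrm{acl}(X)$ is the union of the finite orbits of the pointwise stabilizer of $X$. This group has finitely many orbits on $M$, so $\mathrm{acl}(X)$ is finite. Up to automorphism there are only finitely many $X$ of a given size, so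
\[
g_M(k)=\max\{|\mathrm{acl}(X)| : X\subseteq M,\ |X|=k\}\qquad(k\ge1)
\]
is a well-defined natural number. In an infinite set without structure, $g_M(k)=k$. In an infinite-dimensional vector space over $\mathbb F_2$, $\mathrm{acl}(X)$ is the span of $X$ and $g_M(k)=2^k$.

How fast can $g_M$ grow? Without further restrictions, as fast as we like: by a theorem of Pantano \cite{Pantano}, Hrushovski-type amalgamation yields, for every $f$, an $\omega$-categorical structure $M$ with $g_M(k)\ge f(k)$ for all sufficiently large $k$. The paper \cite{hattingen} asks whether algebraic closure can grow arbitrarily quickly in \emph{stable} $\omega$-categorical structures, and whether this is possible in a finite language. The answer to both parts is yes.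

\begin{theorem}\label{thm:A}
Let $f:\{1,2,\dots\}\to\mathbb N$. Let $s_0=1$ and let $s_1<s_2<\cdots$ be any integers with
\begin{equation}\label{eq:s}
s_{n+1}\ \ge\ 2s_n+2^{s_n}+4\quad(n\ge 0),\qquad 2^{s_n-1}\ge f(n)\quad(n\ge1).
\end{equation}
There is a countably infinite graph $M$ such that $Th(M)$ is $\omega$-categorical and stable and
\[
2^{s_k-1}<g_M(k)<2^{s_{2k}+2}\qquad\text{for all }k\ge1 .
\]
In particular $g_M(k)\ge f(k)$ for all $k\ge1$.
\end{theorem}

Sequences as in \eqref{eq:s} exist for every $f$, and the language consists of one binary relation. For $\omega$-stable structures, on the other hand, the growth is at most exponential.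

\begin{theorem}\label{thm:B}
If $M$ is countably infinite, $\omega$-categorical and $\omega$-stable, then there is a constant $c$ with $g_M(k)\le 2^{ck}$ for all $k\ge1$.
\end{theorem}

The $\mathbb F_2$-space shows that the form of this bound is sharp. In Theorem~\ref{thm:A}, \eqref{eq:s} gives $s_{k}\ge2^{s_{k-1}}\ge2^k$, so $g_M(k)>2^{2^k-1}$; by Theorem~\ref{thm:B} none of the graphs $M$ in Theorem~\ref{thm:A} is $\omega$-stable.

\begin{remark}
A relational language with only unary predicates would not do. There the automorphisms of $M$ are the permutations preserving each class of elements that satisfy the same predicates. If $M$ is $\omega$-categorical, there are finitely many classes, $\mathrm{acl}(\emptyset)$ is the union of the finite ones, and $\mathrm{acl}(X)=X\cup\mathrm{acl}(\emptyset)$. Hence $g_M(k)\le k+|\mathrm{acl}(\emptyset)|$. So one binary relation is the least possible among relational languages.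
\end{remark}

\paragraph{The idea.}
Fix a real $\alpha>0$ and give a finite graph $B$ the \emph{predimension} $\delta(B)=|B|-\alpha\, e(B)$, where $e(B)$ is the number of edges. The closure of a finite set $X$ in a graph is the set $B\supseteq X$ of least predimension. Suppose we attach to $k$ isolated points $X$ a set $Y$ of $p$ new vertices, using $q$ new edges. This changes $\delta$ by $p-q\alpha$. If this number is negative, but adding any nonempty proper part of $Y$ to $X$ costs a positive amount, then the closure of $X$ in the graph $X\cup Y$ swallows $Y$ as a whole. So we look for large closures at fractions $p/q$ that approximate $\alpha$ very well from below.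

The size of a closure must nevertheless be bounded in terms of $k$, or $\omega$-categoricity is lost. To this end we use an unbounded \emph{control function} $h$ and admit only graphs with $\delta(B)\ge h(|B|)$ for all finite $B$. A set of size $m$ and predimension at most $k$ then satisfies $h(m)\le k$. The class of admitted graphs must be closed under free amalgamation. We ensure this by a condition on the growth of $h$: when the size doubles from $m$ to $2m$, $h$ increases by at most
\[
\varepsilon(m)=\min\{p-q\alpha>0:\ 1\le p\le m,\ q\ge0\},
\]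
the smallest positive value that the cost of an extension by at most $m$ vertices can have. Under this condition $h$ can be unbounded only if $\sum_i\varepsilon(2^i)=\infty$. The sum converges for $\alpha=(\sqrt5-1)/2$, for instance, but it diverges for suitable Liouville numbers: if $\alpha$ is above $a/b$ and extremely close to it, then $\varepsilon(m)\ge\frac1{2b}$ on a huge range of $m$. Along such a plateau $h$ can gain a fixed amount $\frac12$, and near its beginning, at size about $b$, the fraction $a/b$ supplies a set of $a$ vertices that can be swallowed at once.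

Sections~\ref{sec:class}--\ref{sec:stable} carry out the amalgamation and prove $\omega$-categoricity and stability for any $\alpha$ and $h$ that fit together. Section~\ref{sec:param} constructs $\alpha$ and $h$, and Section~\ref{sec:lower} builds the large closures. Section~\ref{sec:B} proves Theorem~\ref{thm:B}, from cited structure theory and independently of the rest.

\section{Predimension and free amalgamation}\label{sec:class}

In Sections~\ref{sec:class}--\ref{sec:stable}, $\alpha>0$ is an irrational number and $\varepsilon$ is the function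
\[
\varepsilon(m)=\min\{p-q\alpha :\ p,q\in\mathbb Z,\ 1\le p\le m,\ q\ge0,\ p-q\alpha>0\}\qquad(m\ge1).
\]
The minimum is over a finite set, because $q<p/\alpha$, and the set is nonempty, because $p=1$, $q=0$ is allowed. Clearly $\varepsilon$ is non-increasing. Further, $h:\mathbb N\to[0,\infty)$, with $0\in\mathbb N$, is a function such that
\begin{itemize}
\item[(H1)] $h(0)=0$, $h(1)\le1$, and $h$ is non-decreasing and unbounded;
\item[(H2)] $h(2m)\le h(m)+\varepsilon(m)$ for all $m\ge1$.
\end{itemize}

Graphs are undirected without loops, and subgraphs are induced. For disjoint sets $U,V$ of vertices, $e(U,V)$ is the number of edges between them. For a finite graph $A$ put $\delta(A)=|A|-\alpha\,e(A)$. For finite sets $A,B$ of vertices of a graph, counting vertices and edges gives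
\begin{equation}\label{eq:mod}
\delta(A\cup B)=\delta(A)+\delta(B)-\delta(A\cap B)-\alpha\, e(A\setminus B,B\setminus A).
\end{equation}
For finite $A\subseteq B$ write $A\le B$ if $\delta(A)\le\delta(B')$ whenever $A\subseteq B'\subseteq B$. Since $\alpha$ is irrational, two finite sets of different sizes have different predimensions; hence, if $A\le B$, then $\delta(A)<\delta(B')$ for $A\subsetneq B'\subseteq B$. In Sections~\ref{sec:class}--\ref{sec:stable} irrationality is used only in this way, here and to make closures unique.

\begin{lemma}\label{lem:le}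
\textup{(a)} If $A\le B$ and $D\subseteq B$, then $A\cap D\le D$.
\textup{(b)} If $A\le B$ and $B\le D$, then $A\le D$.
\end{lemma}

\begin{proof}
(a) Let $A\cap D\subseteq D'\subseteq D$. Then $A\cap D'=A\cap D$, and \eqref{eq:mod} gives $\delta(D')-\delta(A\cap D)\ge\delta(A\cup D')-\delta(A)\ge0$.

(b) Let $A\subseteq D'\subseteq D$. By (a), $D'\cap B\le D'$, so $\delta(D')\ge\delta(D'\cap B)$. Since $A\subseteq D'\cap B\subseteq B$, the right side is at least $\delta(A)$.
\end{proof}

Let $\mathcal C$ be the class of finite graphs $A$ such that $\delta(B)\ge h(|B|)$ for all $B\subseteq A$. It is closed under subgraphs, it contains the one-vertex graph, and $\emptyset\le A$ for every $A\in\mathcal C$ because $h\ge0$.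

If $A=B_1\cap B_2$ is a common subgraph of $B_1$ and $B_2$, the \emph{free amalgam} of $B_1$ and $B_2$ over $A$ is the graph on $B_1\cup B_2$ with the edges of $B_1$ and of $B_2$ and no others. In it, \eqref{eq:mod} reads $\delta(B_1\cup B_2)=\delta(B_1)+(\delta(B_2)-\delta(A))$. Passing from the larger of $B_1,B_2$ to the amalgam, the size at most doubles, while $\delta$ may grow by as little as the smallest positive cost of an extension. Condition (H2) says that $h$ respects this.

\begin{lemma}\label{lem:amalg}
Let $A\le B_1$ and $A\le B_2$ with $B_1,B_2\in\mathcal C$, and let $F$ be the free amalgam of $B_1$ and $B_2$ over $A$. Then $F\in\mathcal C$ and $B_1,B_2\le F$.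
\end{lemma}

\begin{proof}
If $B_1\subseteq D\subseteq F$, then $\delta(D)=\delta(B_1)+\delta(D\cap B_2)-\delta(A)\ge\delta(B_1)$, since $A\subseteq D\cap B_2\subseteq B_2$. So $B_1\le F$, and $B_2\le F$ by symmetry.

Now let $D\subseteq F$; we need $\delta(D)\ge h(|D|)$. The graph $D$ is the free amalgam of $D\cap B_1$ and $D\cap B_2$ over $D\cap A$. These graphs lie in $\mathcal C$, and $D\cap A\le D\cap B_i$ by Lemma~\ref{lem:le}(a) applied to $A\le B_i$. So $D$ satisfies the hypotheses on $F$, and it suffices to prove $\delta(F)\ge h(|F|)$.

Let $\beta_i=|B_i\setminus A|$. If some $\beta_i$ is $0$, then $F$ is $B_1$ or $B_2$. Otherwise let $\beta_1\ge\beta_2\ge1$ without loss of generality. The number $\delta(B_2)-\delta(A)$ is positive and equals $\beta_2-q\alpha$ with $q=e(B_2)-e(A)\ge0$ and $\beta_2\le|B_1|$. So it is at least $\varepsilon(|B_1|)$, and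
\[
\delta(F)=\delta(B_1)+\delta(B_2)-\delta(A)\ge h(|B_1|)+\varepsilon(|B_1|)\ge h(2|B_1|)\ge h(|F|),
\]
where the last step uses $|F|=|B_1|+\beta_2\le2|B_1|$.
\end{proof}

\section{Closure and the generic graph}\label{sec:generic}

\subsection*{Closure}

Let $\mathfrak N$ be any graph all of whose finite subgraphs are in $\mathcal C$. For finite $X\subseteq\mathfrak N$ and $k\in\mathbb N$ put
\[
d(X)=\min\{\delta(B):\ X\subseteq B\subseteq\mathfrak N,\ B\text{ finite}\},\qquad h^{*}(k)=\max\{m:h(m)\le k\}.
\]
Since $h$ is unbounded and non-decreasing, $h^*(k)$ is finite.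

\begin{lemma}\label{lem:cl}
Let $X,X'\subseteq\mathfrak N$ be finite.
\begin{itemize}
\item[\textup{(a)}] The minimum $d(X)$ exists and is attained by exactly one set, called $\mathrm{cl}(X)$. We have $h(|\mathrm{cl}(X)|)\le d(X)\le|X|$, so $|\mathrm{cl}(X)|\le h^*(|X|)$.
\item[\textup{(b)}] $\mathrm{cl}(\mathrm{cl}(X))=\mathrm{cl}(X)$, and $X\subseteq X'$ implies $\mathrm{cl}(X)\subseteq\mathrm{cl}(X')$ and $d(X)\le d(X')$.
\item[\textup{(c)}] $d(X\cup X')+d(X\cap X')\le d(X)+d(X')$.
\item[\textup{(d)}] $\mathrm{cl}(X)$ is definable in $\mathfrak N$ with parameters from $X$. Hence $\mathrm{cl}(X)\subseteq\mathrm{acl}(X)$.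
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $X\subseteq B$ and $\delta(B)\le\delta(X)$, then $h(|B|)\le\delta(B)\le|X|$, so $|B|\le h^*(|X|)$. Hence only finitely many values of $\delta$ compete, the minimum exists, and the stated inequalities hold for every minimizer. If $B_1,B_2$ are minimizers, then $X\subseteq B_1\cap B_2$ and \eqref{eq:mod} gives $\delta(B_1\cup B_2)\le2d(X)-\delta(B_1\cap B_2)\le d(X)$. So $\delta(B_1\cup B_2)=\delta(B_1)=\delta(B_2)$, and by irrationality $B_1=B_1\cup B_2=B_2$.

(b) A set containing $\mathrm{cl}(X)$ contains $X$, so its predimension is at least $\delta(\mathrm{cl}(X))$; this gives the first claim. Let $X\subseteq X'$. Clearly $d(X)\le d(X')$. Put $B=\mathrm{cl}(X)$ and $B'=\mathrm{cl}(X')$. As $X\subseteq B\cap B'$, we get $\delta(B\cup B')\le\delta(B')+\delta(B)-\delta(B\cap B')\le\delta(B')$. So $B\cup B'$ is a minimizer for $X'$, and $B\subseteq B'$ by uniqueness.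

(c) Apply \eqref{eq:mod} to $\mathrm{cl}(X)$ and $\mathrm{cl}(X')$: their union contains $X\cup X'$ and their intersection contains $X\cap X'$.

(d) Enumerate $\mathrm{cl}(X)$ as $\bar x\bar w$ with $\bar x$ enumerating $X$. Let $\theta(v,\bar x)$ say that there is $\bar w'$ such that $\bar x\bar w'$ has the same equalities and edges as $\bar x\bar w$, and $v$ is an entry of $\bar x\bar w'$. The set enumerated by such $\bar x\bar w'$ contains $X$ and has predimension $d(X)$, so by (a) it is $\mathrm{cl}(X)$. Thus $\theta(\cdot,\bar x)$ defines $\mathrm{cl}(X)$, which is finite.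
\end{proof}

Call a set $C\subseteq\mathfrak N$, finite or not, \emph{closed} if $\mathrm{cl}(F)\subseteq C$ for every finite $F\subseteq C$. Intersections of closed sets are closed. For finite $A$, being closed means $\mathrm{cl}(A)=A$, that is, $A\le B$ for every finite $B$ with $A\subseteq B\subseteq\mathfrak N$; in this case $d(A)=\delta(A)$.

\subsection*{The generic graph}

\begin{proposition}\label{prop:generic}
There is a countably infinite graph $M$, all of whose finite subgraphs are in $\mathcal C$, with the following properties.
\begin{itemize}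
\item[\textup{(a)}] \textup{(Extension)} If $A\subseteq M$ is finite and closed and $A\le B\in\mathcal C$, then there is an embedding $B\to M$ over $A$ with closed image.
\item[\textup{(b)}] \textup{(Homogeneity)} Every isomorphism between finite closed subsets of $M$ extends to an automorphism of $M$.
\item[\textup{(c)}] $M$ is $\omega$-categorical.
\item[\textup{(d)}] $\mathrm{acl}(X)=\mathrm{cl}(X)$ for every finite $X\subseteq M$. In particular $h(|\mathrm{acl}(X)|)\le|X|$.
\end{itemize}
\end{proposition}

\begin{proof}
We build $\emptyset=M_0\le M_1\le\cdots$ in $\mathcal C$ such that whenever $A\le M_i$ and $A\le B\in\mathcal C$, there are $j\ge i$ and an embedding $g:B\to M_j$ over $A$ with $g(B)\le M_j$. For each $i$ there are countably many pairs $(A,B)$, up to isomorphism over $A$, so all tasks can be listed and treated one at a time. When $(A,B)$ comes up at a stage $j\ge i$, we have $A\le M_i\le M_j$, so $A\le M_j$; let $M_{j+1}$ be the free amalgam of $M_j$ and (a copy of) $B$ over $A$. By Lemma~\ref{lem:amalg} it is in $\mathcal C$, and $M_j$ and the copy of $B$ are $\le M_{j+1}$.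 Let $M=\bigcup_i M_i$.

A finite set $A\subseteq M_i$ is closed in $M$ if and only if $A\le M_i$. One direction is clear; and if $A\le M_i$, then $A\le M_j$ for all $j\ge i$ by Lemma~\ref{lem:le}(b), so $A$ is closed. This gives (a). If $M$ were finite, then $M=M_i$ for some $i$; but adding an isolated vertex to $M_i$, which is a free amalgam over $\emptyset$, gives $B\in\mathcal C$ with $M_i\le B$, and $B$ embeds in $M$ by (a), a contradiction. So $M$ is infinite.

(b) We argue back and forth. Let $\sigma:A\to A'$ be an isomorphism between finite closed sets and $b\in M\setminus A$. Put $B=\mathrm{cl}(A\cup\{b\})\in\mathcal C$. As $A$ is closed, $A\le B$. Identifying $A$ with $A'$ through $\sigma$ and applying (a) to $A'$, we extend $\sigma$ to an isomorphism of $B$ with a closed set. The inverse direction is the same, and $M$ is countable.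

(c) If $\bar x,\bar y\in M^n$ and there is an isomorphism $\mathrm{cl}(\bar x)\to\mathrm{cl}(\bar y)$ taking $\bar x$ to $\bar y$, then $\bar x,\bar y$ are in the same orbit by (b). Since $|\mathrm{cl}(\bar x)|\le h^*(n)$, there are finitely many orbits on $M^n$.

(d) By Lemma~\ref{lem:cl}(d), $\mathrm{cl}(X)\subseteq\mathrm{acl}(X)$. Let $A=\mathrm{cl}(X)$, $b\in M\setminus A$ and $B=\mathrm{cl}(A\cup\{b\})$. For every $r$, the free amalgam $F$ of $r$ copies of $B$ over $A$ is in $\mathcal C$, and $A$ and each copy are $\le F$, by repeated use of Lemmas~\ref{lem:amalg} and~\ref{lem:le}(b). By (a) we may take $F$ to be a closed subset of $M$ containing $A$; then each copy of $B$ is closed in $M$. By (b) the $r$ copies of $b$ are conjugate to $b$ over $A$. Hence $b\notin\mathrm{acl}(A)=\mathrm{acl}(X)$. The last claim is Lemma~\ref{lem:cl}(a).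
\end{proof}

\section{Stability}\label{sec:stable}

Let $T=Th(M)$ for the graph $M$ of Proposition~\ref{prop:generic}. Recall that $T$ is \emph{$\lambda$-stable} if $|S_1(P)|\le\lambda$ for every set $P$ of at most $\lambda$ parameters in a model of $T$, and that $T$ is stable if and only if it is $\lambda$-stable for some infinite $\lambda$. As every such $P$ lies in a model of size $\lambda$, it suffices to count types over models.

\begin{proposition}\label{prop:stable}
$T$ is $\lambda$-stable for every infinite $\lambda$ with $\lambda=\lambda^{\aleph_0}$. So $T$ is stable.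
\end{proposition}

Let $N\models T$ and let $\mathfrak M\succ N$ be $|N|^+$-saturated, so that $\mathfrak M$ realizes every type in $S_1(N)$. For each finite graph not in $\mathcal C$, the sentence forbidding it as an induced subgraph is true in $M$, so all finite subgraphs of $\mathfrak M$ are in $\mathcal C$. Hence $d$ and $\mathrm{cl}$ are available in $\mathfrak M$. Since $\mathrm{cl}(F)\subseteq\mathrm{acl}(F)\subseteq N$ for finite $F\subseteq N$ by Lemma~\ref{lem:cl}(d), the set $N$ is closed in $\mathfrak M$.

The plan is as follows. The isomorphism type of a closed set determines its elementary type. For $a\in\mathfrak M\setminus N$ we find a countable closed set $A\ni a$ such that $A$ and $N$ are freely amalgamated over $C=A\cap N$ and $A\cup N$ is closed. Then the type of $a$ over $N$ is determined by $C$ and by the isomorphism type of $(A,a)$ over $C$.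

\begin{lemma}\label{lem:elem}
If $C_1,C_2\subseteq\mathfrak M$ are closed and $\sigma:C_1\to C_2$ is a graph isomorphism, then $\sigma$ is elementary.
\end{lemma}

\begin{proof}
For a finite closed set $D\subseteq\mathfrak M$ enumerated by $\bar a$, with $|D|=m$, let $\chi_D(\bar x)$ be the first-order formula saying that $\bar x$ has the same equalities and edges as $\bar a$, and that no $B\supseteq\bar x$ with $|B|\le h^*(m)$ has $\delta(B)<\delta(\bar x)$. In every model of $T$, by Lemma~\ref{lem:cl}(a), it says exactly that $\bar x$ enumerates a closed set isomorphic to $D$ via $\bar a\mapsto\bar x$. By Homogeneity all realizations of $\chi_D$ in $M$ satisfy the same formulas. So for each formula $\varphi$, $T$ contains $\forall\bar x(\chi_D\to\varphi)$ or $\forall\bar x(\chi_D\to\neg\varphi)$. Hence in $\mathfrak M$, too, all realizations of $\chi_D$ have the same type.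

Let $F\subseteq C_1$ be finite and $D=\mathrm{cl}(F)\subseteq C_1$. The set $\sigma(D)$ is closed: otherwise $\mathrm{cl}(\sigma(D))\subseteq C_2$ has smaller predimension than $\sigma(D)$, and its preimage is a set containing $D$ with smaller predimension than $D$, which is impossible as $D$ is closed. So $\sigma|_D$ maps one realization of $\chi_D$ to another, and is elementary. Since $F$ was arbitrary, $\sigma$ is elementary.
\end{proof}

Fix $a\in\mathfrak M\setminus N$. We write $aF$ for $\{a\}\cup F$. For finite $F\subseteq N$ put $d(a/F)=d(aF)-d(F)\ge0$. If $F\subseteq F'\subseteq N$ are finite, then $aF\cup F'=aF'$ and $aF\cap F'=F$, so Lemma~\ref{lem:cl}(c) gives $d(a/F')\le d(a/F)$. Let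
\[
r=\inf\{d(a/F):\ F\subseteq N\text{ finite}\}.
\]
The possible values lie in $\mathbb Z+\mathbb Z\alpha$, which is dense in $\mathbb R$, so we cannot expect $r$ to be attained at a finite $F$. It is, however, approached along a countable set: choose a countable $C_0\subseteq N$ with $\inf\{d(a/F):F\subseteq C_0\text{ finite}\}=r$, and put
\[
A=\bigcup\{\mathrm{cl}(aF):F\subseteq C_0\text{ finite}\},\qquad C=A\cap N .
\]
By monotonicity of $\mathrm{cl}$ the union is directed. So $A$ is closed and countable, and so is $C$.

\begin{lemma}\label{lem:approx}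
For each $\eta>0$ and each finite $E\subseteq A$ there is a finite closed $F\subseteq C$ such that $A_F:=\mathrm{cl}(aF)$ satisfies $E\subseteq A_F\subseteq A$, $A_F\cap N=F$ and $d(a/F)<r+\eta$.
\end{lemma}

\begin{proof}
Take a finite $F_0\subseteq C_0$ with $d(a/F_0)<r+\eta$; enlarging it, we may assume $E\subseteq\mathrm{cl}(aF_0)$. Put $F=\mathrm{cl}(aF_0)\cap N$, which is closed and contains $F_0$. From $aF_0\subseteq aF\subseteq\mathrm{cl}(aF_0)$ we get $\mathrm{cl}(aF)=\mathrm{cl}(aF_0)$, and $d(a/F)\le d(a/F_0)$ because $F_0\subseteq F$.
\end{proof}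

In the next two proofs the argument is the same: if the claim failed, passing from $F$ to a suitable larger $G\subseteq N$ would lower $d(a/\cdot)$ by an amount fixed in advance, and so below $r$. If $F$ and $A_F$ are as in Lemma~\ref{lem:approx} and $G$ is finite and closed with $F\subseteq G\subseteq N$, then $A_F\cap G=F$, and since the three sets are closed, \eqref{eq:mod} gives
\begin{equation}\label{eq:W}
\delta(A_F\cup G)= d(aF)+d(G)-d(F)-\alpha\,e(A_F\setminus G,G\setminus A_F).
\end{equation}

\begin{lemma}\label{lem:free}
There are no edges between $A\setminus C$ and $N\setminus C$.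
\end{lemma}

\begin{proof}
Suppose $u\in A\setminus C$ and $v\in N\setminus C$ are adjacent; then $u\notin N$ and $v\notin A$. Take $F$ from Lemma~\ref{lem:approx} for $\eta=\alpha$ and $E=\{u\}$, and let $G=\mathrm{cl}(F\cup\{v\})\subseteq N$. Then $u\in A_F\setminus G$ and $v\in G\setminus A_F$. Since $aG\subseteq A_F\cup G$, \eqref{eq:W} gives $d(aG)\le d(aF)+d(G)-d(F)-\alpha$. So $d(a/G)\le d(a/F)-\alpha<r$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:union}
$A\cup N$ is closed.
\end{lemma}

\begin{proof}
Suppose $E\subseteq A\cup N$ is finite and $D=\mathrm{cl}(E)\not\subseteq A\cup N$. Put $\gamma=\min\{\delta(E')-\delta(D):E\subseteq E'\subsetneq D\}$. Then $\gamma>0$, since $D$ is the unique minimizer for $E$. Take $F$ from Lemma~\ref{lem:approx} for $\eta=\gamma$ and the finite set $E\cap A$. Let $G=\mathrm{cl}(F\cup(E\cap N))\subseteq N$ and $W=A_F\cup G$. Then $E\subseteq W\subseteq A\cup N$, so $E\subseteq D\cap W\subsetneq D$ and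
\[
d(aG)\le\delta(D\cup W)\le\delta(W)+\delta(D)-\delta(D\cap W)\le\delta(W)-\gamma .
\]
With \eqref{eq:W} this gives $d(a/G)\le d(a/F)-\gamma<r$, a contradiction.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:stable}]
For each $a\in\mathfrak M\setminus N$ choose $C_0$ and thus $A,C$ as above. Let $a'\in\mathfrak M\setminus N$ have associated sets $A',C'$ with $C'=C$, and suppose there is a graph isomorphism $\sigma:A\to A'$ that fixes $C$ pointwise and sends $a$ to $a'$. As $A\cap N=C=A'\cap N$, the map $\sigma\cup\mathrm{id}_N:A\cup N\to A'\cup N$ is a well-defined bijection. By Lemma~\ref{lem:free}, every edge of $A\cup N$ lies in $A$ or in $N$, and likewise for $A'$; so the map is a graph isomorphism. By Lemma~\ref{lem:union} it maps a closed set to a closed set, and by Lemma~\ref{lem:elem} it is elementary. Hence $\mathrm{tp}(a/N)=\mathrm{tp}(a'/N)$.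

There are at most $|N|^{\aleph_0}$ countable sets $C\subseteq N$, and for each of them at most $2^{\aleph_0}$ isomorphism types over $C$ of countable graphs $A\supseteq C$ with a distinguished vertex. Therefore $|S_1(N)|\le|N|+|N|^{\aleph_0}\cdot2^{\aleph_0}=|N|^{\aleph_0}$, which is $\lambda$ if $|N|=\lambda=\lambda^{\aleph_0}$; and such $\lambda$ exist, for example $2^{\aleph_0}$.
\end{proof}

\section{The edge weight and the control function}\label{sec:param}

It remains to find $\alpha$ and $h$ such that (H1) and (H2) hold and such that $\mathcal C$ contains graphs in which few points have a large closure. Condition (H2) with $m=2^j$ gives $h(2^i)\le h(1)+\sum_{j<i}\varepsilon(2^j)$. So a non-decreasing unbounded $h$ can exist only if $\sum_j\varepsilon(2^j)=\infty$. Not every irrational $\alpha$ has this property.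

\begin{example}
Let $\alpha=(\sqrt5-1)/2$ and let $F_1=F_2=1,F_3=2,\dots$ be the Fibonacci numbers. As $\alpha^2=1-\alpha$, induction gives $F_n-F_{n+1}\alpha=(-\alpha)^{n+1}$ and $F_{n}\le\alpha^{-(n-1)}$. Given $m\ge 1$, let $n$ be the largest odd number with $F_n\le m$. Then $m<F_{n+2}\le\alpha^{-(n+1)}$, so $\varepsilon(m)\le F_n-F_{n+1}\alpha=\alpha^{n+1}<1/m$. Hence $\sum_j\varepsilon(2^j)<2$, and no $h$ satisfies both (H1) and (H2).
\end{example}

From now on let $s_0=1<s_1<s_2<\cdots$ satisfy \eqref{eq:s}. Put
\[
\alpha=\sum_{i\ge0}2^{-s_i},\qquad b_n=2^{s_n},\qquad \alpha_n=\sum_{i\le n}2^{-s_i}=\frac{a_n}{b_n},\qquad a_n=\sum_{i\le n}2^{s_n-s_i}.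
\]
The gaps in the binary expansion of $\alpha$ tend to infinity, so $\alpha$ is irrational. Since $s_1\ge8$, we have $\frac12+2^{-s_1}<\alpha<\frac12+2^{-7}<\frac58$. Moreover
\begin{equation}\label{eq:approx}
0<\alpha-\alpha_n<2^{1-s_{n+1}}.
\end{equation}

\begin{lemma}[Plateaus of $\varepsilon$]\label{lem:plateau}
Let $n\ge0$ and $m\ge1$. If $m\le 2^{s_{n+1}-s_n-3}$, then $\varepsilon(m)\ge2^{-s_n-1}$.
\end{lemma}

\begin{proof}
Let $1\le p\le m$, $q\ge0$ and $p-q\alpha>0$. Then $q<p/\alpha<2m$. As $p>q\alpha\ge q\alpha_n$, the integer $pb_n-qa_n$ is at least $1$, so $p-q\alpha_n\ge2^{-s_n}$. By \eqref{eq:approx}, $q(\alpha-\alpha_n)\le2m\cdot2^{1-s_{n+1}}\le2^{-s_n-1}$. Subtract.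
\end{proof}

Let $I_n=\{s_n+1,\dots,s_n+2^{s_n}\}$ for $n\ge0$. By \eqref{eq:s}, $s_n+2^{s_n}<s_{n+1}+1$, so these sets are disjoint and increasing. Define $H:\mathbb N\to\mathbb R$ by $H(0)=0$ and
\[
H(i+1)-H(i)=\begin{cases}2^{-s_n-1}&\text{if }i\in I_n,\\0&\text{if }i\notin\bigcup_nI_n,\end{cases}
\]
and put $h(0)=0$ and $h(m)=H(\lfloor\log_2m\rfloor)$ for $m\ge1$. The total increment of $H$ over $I_n$ is $\frac12$, so
\begin{equation}\label{eq:Hval}
H(s_n+1)=\frac n2 .
\end{equation}
All increments are at most $\frac14$, so for $m\ge1$
\begin{equation}\label{eq:hsmall}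
h(m)\le\tfrac14\log_2m\le\tfrac14(m-1).
\end{equation}

\begin{lemma}\label{lem:H}
$\alpha$ and $h$ satisfy \textup{(H1)} and \textup{(H2)}.
\end{lemma}

\begin{proof}
(H1): $h$ is non-decreasing and $h(1)=H(0)=0$; it is unbounded by \eqref{eq:Hval}.

(H2): Let $2^i\le m<2^{i+1}$. Then $h(2m)-h(m)=H(i+1)-H(i)$. If this is not $0$, then $i\in I_n$ for some $n$ and it equals $2^{-s_n-1}$. In that case $m<2^{i+1}\le2^{s_n+2^{s_n}+1}\le2^{s_{n+1}-s_n-3}$ by \eqref{eq:s}, and Lemma~\ref{lem:plateau} gives $\varepsilon(m)\ge2^{-s_n-1}$.
\end{proof}

\section{Few points with a large closure}\label{sec:lower}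

Now we need, for each $n$, a graph in $\mathcal C$ that consists of $n$ isolated points $X$ and a long path $Y$ attached to them, such that $\delta(X\cup Y)$ is just below $\delta(X)=n$ while adding any nonempty proper part of $Y$ to $X$ costs a positive amount.

\subsection*{A case done by hand}

\begin{example}\label{ex:toy}
Let $\frac58<\alpha<\frac23$; the relevant fraction below $\alpha$ is $a/b=5/8$. Take $X=\{x_0,x_1\}$ and a path $Y=y_1\cdots y_5$, and join $y_1,y_4$ to $x_0$ and $y_2,y_5$ to $x_1$, as in Figure~\ref{fig:toy}. There are $4+4=8$ edges, so adding $Y$ to $X$ changes $\delta$ by $5-8\alpha<0$. The costs of the proper segments of $Y$ over $X$ are as follows.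
\begin{itemize}
\item One vertex: $1$ for $y_3$, and $1-\alpha$ for the others.
\item Two vertices: $2-3\alpha$ for $y_1y_2$ and $y_4y_5$; $2-2\alpha$ for $y_2y_3$ and $y_3y_4$.
\item Three vertices: $3-4\alpha$ for all three segments.
\item Four vertices: $4-6\alpha$ for both segments.
\end{itemize}
All of these are positive because $\alpha<\frac23$, and the cost of a proper subset of $Y$ is the sum of the costs of its segments. So, inside this graph, the set of least predimension containing $X$ is the whole graph.

The placement of the edges to $X$ matters. If instead $y_1,y_2,y_3,y_4$ were joined to $X$ by one edge each, the segment $y_1y_2y_3$ would already cost $3-5\alpha<0$.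
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1,every node/.style={font=\small}]
\foreach \i/\pos in {1/below,2/above,3/below,4/below,5/above} {\node[circle,fill=black,inner sep=1.6pt,label=\pos:{$y_\i$}] (y\i) at (1.5*\i,0) {};}
\node[circle,draw,fill=white,inner sep=2pt,label=above:{$x_0$}] (x0) at (3.75,1.2) {};
\node[circle,draw,fill=white,inner sep=2pt,label=below:{$x_1$}] (x1) at (5.25,-1.3) {};
\draw (y1)--(y2)--(y3)--(y4)--(y5);
\draw (y1)--(x0)--(y4);
\draw (y2)--(x1)--(y5);
\end{tikzpicture}
\caption{Two isolated points $x_0,x_1$ and a path of five vertices attached to them by four evenly spread edges. The path adds $5$ vertices and $8$ edges, so with edge weight $\alpha$ slightly above $5/8$ it lowers $|B|-\alpha e(B)$ slightly, while every nonempty proper part of the path raises it.}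
\label{fig:toy}
\end{figure}

\subsection*{Balanced paths}

In general, let $a<b<2a$ be coprime integers and $k\ge1$. Put $\rho=(b-a)/a\in(0,1)$ and $t=b-a+1$, and assume $k\le t$. A path on $a$ vertices has $a-1$ edges, and we want $b$ edges in all, so $t$ vertices of the path must be joined to $X$; about $\rho$ of them per vertex. A segment of the path has one path edge fewer than vertices, which is a credit of $\alpha$. If the $t$ vertices are spread as evenly as possible, only the full path uses up this credit.

The graph $A(a,b,k)$ has vertices $X=\{x_0,\dots,x_{k-1}\}$, with no edges inside $X$, and a path $Y=y_1y_2\cdots y_a$. Call $y_1$ \emph{marked}; for $i\ge2$ call $y_i$ marked if $\lfloor i\rho\rfloor-\lfloor(i-1)\rho\rfloor=1$. Since $0<\rho<1$, this difference is $0$ or $1$, and $\lfloor\rho\rfloor=0$; so $y_1,\dots,y_j$ contain exactly $1+\lfloor j\rho\rfloor$ marked vertices, and $Y$ contains $1+a\rho=t$. List the marked vertices along the path as $v_0,\dots,v_{t-1}$ and join $v_r$ to $x_{r\bmod k}$. There are no other edges, so $A(a,b,k)$ has $(a-1)+t=b$ edges. As $t\ge k$, every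 $x\in X$ has a neighbor in $Y$. Example~\ref{ex:toy} is $A(5,8,2)$.

For $X'\subseteq X$ and $Z\subseteq Y$ put $\delta(Z/X')=\delta(X'\cup Z)-|X'|$. This is the sum of $\delta(S/X')$ over the components $S$ of $Z$, which are segments of the path. Segments are nonempty.

\begin{lemma}\label{lem:path}
Let $\beta=b\alpha-a$ and suppose $0<\beta<\alpha/a$.
\begin{itemize}
\item[\textup{(a)}] $\delta(Y/X)=-\beta$, and $\delta(S/X)>0$ for every segment $S\ne Y$.
\item[\textup{(b)}] $\delta(Z/X')\ge0$ whenever $X'\subseteq X$, $Z\subseteq Y$ and $(X',Z)\ne(X,Y)$.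
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $S=\{y_i,\dots,y_j\}$ have length $\ell=j-i+1$ and $\tau$ marked vertices. Because $1-\alpha-\alpha\rho=1-\alpha b/a=-\beta/a$,
\begin{equation}\label{eq:segment}
\delta(S/X)=\ell-(\ell-1)\alpha-\alpha\tau=-\frac{\ell}{a}\beta+\alpha\,(1+\rho\ell-\tau).
\end{equation}
Write $\{\cdot\}$ for the fractional part. As $\gcd(a,b-a)=1$, the number $\rho$ in lowest terms has denominator $a$. If $i=1$, then $\tau=1+\lfloor j\rho\rfloor$ and $1+\rho\ell-\tau=\{j\rho\}$, which is at least $1/a$ for $j<a$ and $0$ for $j=a$. If $i>1$, then $\tau=\lfloor j\rho\rfloor-\lfloor(i-1)\rho\rfloor$ and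
\[
1+\rho\ell-\tau=1+\{j\rho\}-\{(i-1)\rho\}\ge1-\frac{a-1}{a}=\frac1a .
\]
So $\delta(Y/X)=-\beta$, and for $S\ne Y$ we get $\delta(S/X)\ge\alpha/a-\beta>0$.

(b) For a segment $S$ we have
\begin{equation}\label{eq:miss}
\delta(S/X')=\delta(S/X)+\alpha\,e(S,X\setminus X').
\end{equation}
By (a) this is positive if $S\ne Y$. If $S=Y$ and $X'\ne X$, then $e(Y,X\setminus X')\ge1$, so it is at least $\alpha-\beta>0$. Sum over the components of $Z$.
\end{proof}

\subsection*{The graphs $A_n$}

Now let $\alpha$, $h$, $a_n$, $b_n$ be as in Section~\ref{sec:param}, let $n\ge1$, and put $A_n=A(a_n,b_n,n)$. The requirements are met: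
\begin{itemize}
\item $a_n$ is odd, because its last summand is $1$ and the others are even. So $\gcd(a_n,b_n)=1$. Moreover $b_n/2<a_n<b_n$.
\item $t=b_n-a_n+1>b_n(1-\alpha_n)\ge\frac38\,2^{s_n}\ge n$, since $s_n\ge n+7$.
\item For $\beta=b_n\alpha-a_n=b_n(\alpha-\alpha_n)$, \eqref{eq:approx} and \eqref{eq:s} give
\begin{equation}\label{eq:beta}
0<\beta<2^{s_n+1-s_{n+1}}\le2^{-s_n-3-2^{s_n}}<2^{-s_n},
\end{equation}
and $\beta<2^{-s_n-1}<\alpha/a_n$, because $\alpha>\frac12$ and $a_n<2^{s_n}$.
\end{itemize}
So Lemma~\ref{lem:path} applies. Further $|A_n|=n+a_n<2^{s_n+1}$, hence by \eqref{eq:Hval}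
\begin{equation}\label{eq:hA}
h(|A_n|)\le H(s_n)\le H(s_n+1)=\frac n2 .
\end{equation}
Thus at the size of $A_n$ the control function has reached at most $n/2$, while $\delta(A_n)=n-\beta$. But membership in $\mathcal C$ concerns all subgraphs, and this is why the marked vertices are joined to $x_0,\dots,x_{n-1}$ cyclically. Had we joined them all to $x_0$, the set $\{x_0\}\cup Y$ would have predimension $1-\beta$. For $n\ge2$ this is below $h(1+a_n)=n/2$; here $2^{s_n-1}\le1+a_n\le2^{s_n}$, and $H$ is constant from $s_n-1$ to $s_n+1$, because $\max I_{n-1}<s_n-1$ by \eqref{eq:s}. With the cyclic choice, a segment of $Y$ either has so few marked vertices that its cost is far from negative, or it is attached to all of $X$ and a subset $X'$ pays for the points left out.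

\begin{proposition}\label{prop:An}
$A_n\in\mathcal C$.
\end{proposition}

\begin{proof}
We show $B\in\mathcal C$ for all $B\subseteq A_n$ by induction on $|B|$. Let $B=X'\cup Z$ with $X'\subseteq X$ and $Z\subseteq Y$. Proper subsets of $B$ are in $\mathcal C$ by induction, so it suffices to show $\delta(B)\ge h(|B|)$.

\emph{Case 1: $Z=\emptyset$.} Then $\delta(B)=|B|\ge h(|B|)$, by \eqref{eq:hsmall} if $B\ne\emptyset$, and because $h(0)=0$ otherwise.

\emph{Case 2: $Z$ has at least two components.} Let $S$ be one of them. Then $B$ is the free amalgam over $X'$ of $X'\cup S$ and $X'\cup(Z\setminus S)$, which are in $\mathcal C$ by induction. By Lemma~\ref{lem:path}(b), applied to subsets of $S$ and of $Z\setminus S$ (all different from $Y$), $X'$ is $\le$ both. So $B\in\mathcal C$ by Lemma~\ref{lem:amalg}.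

\emph{Case 3: $Z=S$ is one segment.} Let $j=|X'|$, $\ell=|S|$, and let $\tau$ be the number of marked vertices of $S$. These are consecutive in the list $v_0,\dots,v_{t-1}$.

If $\tau<n$, they have distinct neighbors in $X$, so $e(S,X')\le j$. With $\alpha<\frac58$ and \eqref{eq:hsmall},
\[
\delta(B)\ge j+\ell-(\ell-1)\alpha-\alpha j\ge(1-\alpha)(j+\ell)\ge\tfrac38|B|\ge h(|B|).
\]

If $\tau\ge n$, every $x\in X$ has a neighbor in $S$, so $e(S,X\setminus X')\ge n-j$. By Lemma~\ref{lem:path}(a), $\delta(S/X)\ge-\beta$ in all cases, including $S=Y$. So by \eqref{eq:miss},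
\[
\delta(B)\ge j-\beta+\alpha(n-j)\ge\alpha n-\beta\ge\frac n2+2^{-s_1}-\beta\ge\frac n2\ge h(|A_n|)\ge h(|B|),
\]
using $\alpha>\frac12+2^{-s_1}$, then $\beta<2^{-s_n}\le2^{-s_1}$ from \eqref{eq:beta}, and then \eqref{eq:hA}. This case includes $B=A_n$, since $t\ge n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:H} the constructions of Sections~\ref{sec:class}--\ref{sec:stable} apply to $\alpha$ and $h$. They give a countably infinite graph $M$ that is $\omega$-categorical (Proposition~\ref{prop:generic}) with stable theory (Proposition~\ref{prop:stable}), and $\mathrm{acl}=\mathrm{cl}$ on finite subsets of $M$.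

\emph{Upper bound.} Let $|X|=k$. Then $h(|\mathrm{acl}(X)|)\le k$ by Proposition~\ref{prop:generic}(d). Since $s_{2k}+1\in I_{2k}$, \eqref{eq:Hval} gives $H(s_{2k}+2)=k+2^{-s_{2k}-1}>k$. So $|\mathrm{acl}(X)|<2^{s_{2k}+2}$.

\emph{Lower bound.} Let $n\ge1$. As $\emptyset\le A_n\in\mathcal C$ by Proposition~\ref{prop:An}, Extension lets us take $A_n$ to be a closed subset of $M$. Then $\mathrm{cl}(X)\subseteq A_n$ for its subset $X$ of size $n$, and $\mathrm{cl}(X)$ is the minimizer of $\delta$ among the sets $X\cup Z$ with $Z\subseteq Y$. By Lemma~\ref{lem:path}, $\delta(X\cup Z)\ge n$ for $Z\ne Y$, and $\delta(X\cup Y)=n-\beta<n$. So $\mathrm{acl}(X)=\mathrm{cl}(X)=A_n$, and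
\[
g_M(n)\ge|A_n|=n+a_n>2^{s_n-1}\ge f(n).\qedhere
\]
\end{proof}

\section{The $\omega$-stable case}\label{sec:B}

Let $M$ be countably infinite, $\omega$-categorical and $\omega$-stable, and $T=Th(M)$. We show that every element of $\mathrm{acl}(X)$ is reached from $\emptyset$ by a bounded number of steps inside $\mathrm{acl}^{eq}(X)$, each step taking place in a set of rank $1$, where closed sets of dimension $m$ have at most exponentially many points. One-basedness is what keeps the steps leading to $a$ inside $\mathrm{acl}^{eq}(a)$, and so inside $\mathrm{acl}^{eq}(X)$ if $a\in\mathrm{acl}(X)$.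

\subsection*{Facts used}

We work in $M^{eq}$, inside $\mathfrak M^{eq}$ for a sufficiently saturated and homogeneous $\mathfrak M\succ M$; algebraic closures of subsets of $M^{eq}$ are in $M^{eq}$. By $\omega$-categoricity, tuples from finitely many sorts of $M^{eq}$ of a fixed length realize finitely many types, all isolated, and two tuples of the same type are conjugate under $\mathrm{Aut}(M)$.

$U(a/B)$ denotes the $U$-rank of $\mathrm{tp}(a/B)$. We use it only when it is finite. It is $0$ exactly when $a\in\mathrm{acl}^{eq}(B)$; for $B\subseteq B'$ we have $U(a/B')\le U(a/B)$, with equality exactly when $a$ is independent from $B'$ over $B$; and Lascar's equality $U(ab/C)=U(a/bC)+U(b/C)$ holds. The canonical base $\mathrm{Cb}(\mathrm{stp}(a/B))$ is contained in $\mathrm{acl}^{eq}(B)$, and $a$ is independent from $B$ over it; as $T$ is $\omega$-stable, it is interdefinable with a finite tuple. Finally, we quote the following results.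

\begin{itemize}
\item[(F1)] $T$ has finite Morley rank \cite{CHL}. Hence all finite tuples of $M^{eq}$ have finite $U$-rank.
\item[(F2)] $T$ is one-based: $\mathrm{Cb}(\mathrm{stp}(a/B))\subseteq\mathrm{acl}^{eq}(a)$ for all finite tuples $a$ and sets $B$ (\cite{CHL} for local modularity; \cite{Buechler}; see also \cite{Pillay}).
\item[(F3)] The geometry associated with a strongly minimal set in an $\omega$-categorical structure (over finitely many parameters) is degenerate, or an affine or projective geometry over a finite field (Zilber; \cite{CHL}).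
\end{itemize}

\subsection*{Chains of rank-one steps}

\begin{lemma}\label{lem:step}
Let $a$ be a finite tuple of $M$, $c$ a finite tuple of $M^{eq}$, and $U(a/c)=m\ge1$. There is a finite tuple $e\in\mathrm{acl}^{eq}(a)$ with $U(e/c)=1$ and $U(a/ce)=m-1$.
\end{lemma}

\begin{proof}
By the definition of $U$-rank there is a set $B\supseteq c$ in $\mathfrak M^{eq}$ with $U(a/B)=m-1$. Let $e$ be a finite tuple interdefinable with $\mathrm{Cb}(\mathrm{stp}(a/B))$. Then $e\in\mathrm{acl}^{eq}(B)$, and $e\in\mathrm{acl}^{eq}(a)\subseteq M^{eq}$ by (F2). As $a$ is independent from $B$ over $e$ and $c\subseteq B$, it is independent from $B$ over $ec$. So $U(a/ec)=U(a/Be)=U(a/B)=m-1$. Since $e\in\mathrm{acl}^{eq}(a)$, Lascar's equality gives $m=U(a/c)=U(ae/c)=U(a/ce)+U(e/c)$, so $U(e/c)=1$.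
\end{proof}

Let $a\in M$ and $m=U(a/\emptyset)$. Applying the lemma $m$ times, we get a \emph{chain} $e_1,\dots,e_m\in\mathrm{acl}^{eq}(a)$ of finite tuples such that, with $c_i=(e_1,\dots,e_i)$, we have $U(e_{i+1}/c_i)=1$ for $i<m$ and $U(a/c_m)=0$, that is, $a\in\mathrm{acl}^{eq}(c_m)$. Choose a chain for one representative of each of the finitely many $\mathrm{Aut}(M)$-orbits on $M$, and transport it to the other elements of the orbit by automorphisms. Then only finitely many types of tuples $(a,e_1,\dots,e_m)$ occur, one for each orbit. Let $R=\max_{a\in M}U(a/\emptyset)$.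

\subsection*{One step}

\begin{lemma}\label{lem:onestep}
Let $c,e$ be finite tuples of $M^{eq}$ with $U(e/c)=1$, and let $D\subseteq M^{eq}$ be the $c$-definable set of realizations of $\mathrm{tp}(e/c)$. There is $K\ge1$, depending only on $\mathrm{tp}(ce)$, such that $|D\cap\mathrm{acl}^{eq}(Yc)|\le K^{m+1}$ for all $m\ge0$ and all finite tuples $Y$ of $M^{eq}$ with $U(Y/c)\le m$.
\end{lemma}

\begin{proof}
Conjugate pairs $(c,e)$ admit the same $K$, so we only need to find $K$ for one pair.

We first cut $D$ into strongly minimal pieces. Let $q$ be a non-algebraic global type containing the formula that defines $D$. It extends $\mathrm{tp}(e/c)$, which is isolated by that formula, and its $U$-rank is at least $1=U(e/c)$; so $q$ is a non-forking extension of $\mathrm{tp}(e/c)$. There are finitely many such extensions, by $\omega$-stability, and by the finite equivalence relation theorem a $c$-definable equivalence relation on $D$ with finitely many classes $D_1,\dots,D_l$ separates them. Since $D$ is infinite and $\mathrm{Aut}(M/c)$ acts transitively on $D$, it permutes the classes transitively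 and all of them are infinite. So each $D_i$ contains exactly one non-algebraic global type; that is, $D_i$ is strongly minimal. All $D_i$ are definable over a finite tuple $c'\in\mathrm{acl}^{eq}(c)$ with $c\in\mathrm{dcl}^{eq}(c')$. As $U(e/c)=1$, no element of $D$ is algebraic over $c$, so $D_i\cap\mathrm{acl}^{eq}(c')=\emptyset$.

Let $U(Y/c)\le m$. Elements $d_1,\dots,d_u$ of $D_i$ that are $\mathrm{acl}$-independent over $c'$ have $U(d_1\cdots d_u/c')=u$. If they lie in $\mathrm{acl}^{eq}(Yc')$, then $u\le U(Y/c')=U(Y/c)\le m$. So $D_i\cap\mathrm{acl}^{eq}(Yc')$ is a closed set of dimension at most $m$ over $c'$. By (F3) the corresponding closed set in the geometry of $D_i$ has at most $m$ points in the degenerate case, and at most $p^{m}$ in the affine or projective case over the field with $p$ elements; in all cases at most $Q^m$ for some $Q\ge2$ independent of $m$ and $i$. A point of the geometry is a set $\mathrm{acl}^{eq}(xc')\cap D_i$ with $x\in D_i$; by $\omega$-categoricity these sets have bounded size, say at most $s$. Hence $|D\cap\mathrm{acl}^{eq}(Yc)|\le l\,s\,Q^m\le K^{m+1}$ with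 $K=\max(ls,Q)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $X\subseteq M$ with $|X|=k$. By Lascar's equality $U(X/b)\le kR$ for every finite tuple $b$ of $M^{eq}$. Let $a\in\mathrm{acl}(X)$. Its chain lies in $\mathrm{acl}^{eq}(a)\subseteq\mathrm{acl}^{eq}(X)$.

We count the possibilities for $a$. Let $\nu$ be the number of $\mathrm{Aut}(M)$-orbits on $M$; the orbit of $a$ determines the type of $(a,e_1,\dots,e_m)$. Given this type and $c_i$, the tuple $e_{i+1}$ is a realization in $\mathrm{acl}^{eq}(X)$ of a given type of $U$-rank $1$ over $c_i$. By Lemma~\ref{lem:onestep} with $Y=X$ there are at most $K^{kR+1}$ choices, where $K$ is the maximum of the constants for the finitely many types of pairs $(c_i,e_{i+1})$ involved. There are $m\le R$ steps. Finally $a$ realizes a given algebraic type over $c_m$, and so has at most $K'$ possibilities, with $K'$ a constant because finitely many types are involved. Altogether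
\[
|\mathrm{acl}(X)|\le\nu\,K'\,K^{R(kR+1)}\le2^{ck}
\]
for a suitable constant $c$ and all $k\ge1$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{Buechler} Buechler, \emph{Locally modular theories of finite rank}, Ann. Pure Appl. Logic 30 (1986).
\bibitem{CHL} Cherlin, Harrington, Lachlan, \emph{$\aleph_0$-categorical, $\aleph_0$-stable structures}, Ann. Pure Appl. Logic 28 (1985).
\bibitem{hattingen} \emph{Model-Theoretic Constructions For}, \texttt{http://wwwf.imperial.ac.uk/\textasciitilde{}dmevans/hattingen.pdf}.
\bibitem{Pantano} M.~E.~Pantano, 1995.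
\bibitem{Pillay} Pillay, \emph{Geometric Stability Theory}, 1996.
\end{thebibliography}

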